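\title{The greedy strategy in the Cinderella game on graphs can be far from optimal}

\begin{abstract}
In the Cinderella game on a graph $G$, a Stepmother distributes one liter of water per round among buckets placed at the vertices, and Cinderella then empties the buckets of an independent set. We compare the bucket size that an optimal Cinderella needs with the size needed by GREEDY, the strategy that always empties a maximum weight independent set. We disprove the conjecture that the two differ by at most an absolute constant. The gap is unbounded even among graphs of bucket number at most $\frac32+\varepsilon$, and its maximum over $n$-vertex graphs is $(1+o(1))\ln n$.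
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $G=(V,E)$ be a finite simple graph with $V\neq\emptyset$. Every vertex holds a bucket of capacity $B$, all buckets start empty, and an edge marks two buckets that cannot be emptied together. Let $x=(x_v)_{v\in V}$ be the contents at the start of a round. First the \emph{Stepmother} distributes one liter of water: she adds nonnegative amounts with sum $1$, which produces contents $y=(y_v)_{v\in V}$. Then \emph{Cinderella} empties all buckets of an independent set of $G$. The Stepmother wins if $y_v>B$ for some $v$ in some round. A strategy for Cinderella may depend on the whole history of the game. For $S\subseteq V$ we write $x(S)=\sum_{v\in S}x_v$, and likewise for other functions on $V$.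

The \emph{bucket number} $\beta(G)$ is the infimum of all $B$ for which Cinderella has a strategy that avoids an overflow forever, minus $1$. The subtracted liter has a meaning: since the Stepmother may pour her whole liter into the fullest bucket, a strategy avoids overflow with capacity $B$ exactly when it keeps every $x_v$ at most $B-1$. So $\beta(G)$ measures how much water Cinderella is forced to leave standing in one bucket.

\emph{GREEDY} is the strategy that in every round empties an independent set $S$ of maximum weight $y(S)$. Ties may be broken adversarially: $\gamma(G)$ is the infimum of all $B$ such that GREEDY avoids an overflow forever against every Stepmother strategy and for every way of choosing among the maximum weight independent sets, minus $1$. Thus $\beta(G)\le\gamma(G)$. In \cite{slides} the two numbers are written $\mathrm{bucket}(G)$ and $\text{g-bucket}(G)$.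

Let $\omega(G)$ and $\chi(G)$ be the clique number and the chromatic number, let $H_k=1+\frac12+\dots+\frac1k$ and $H_0=0$, and let $C_r$ be the cycle on $r$ vertices. Recall that $G$ is \emph{perfect} if $\chi(G')=\omega(G')$ for every induced subgraph $G'$. The following results are from \cite{slides}:
\begin{align}
&\beta(G)\ge H_{\omega(G)-1} &&\text{for every graph } G,\label{eq:clique}\\
&\beta(G)=\gamma(G)=H_{\omega(G)-1} &&\text{for every perfect graph } G,\label{eq:perfect}\\
&\gamma(C_{2m+1})=1+\tfrac1m\,2^{-m} &&\text{for every } m\ge1.\label{eq:cycle}
\end{align}
So GREEDY is optimal on perfect graphs, and on $C_{2m+1}$ it loses at most $\frac1m2^{-m}$, because $\beta(C_{2m+1})\ge H_1=1$ by \eqref{eq:clique}. Removing as much water as possible looks like a sound policy, and these cases suggest the conjecture posed in \cite{slides}: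
\begin{quote}
\emph{There is a constant $C$ such that $\gamma(G)-\beta(G)\le C$ for every graph $G$.}
\end{quote}
The conjecture is false.

\begin{theorem}\label{thm:disproof}
For every $m\ge2$ there is a graph $G$ with $\gamma(G)\ge H_m$ and $\beta(G)\le6$. Hence no constant $C$ as in the conjecture exists. The lower bound on GREEDY holds for every tie-breaking rule.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] Every graph $G$ satisfies $\gamma(G)\le H_{\chi(G)-1}$, and hence $\gamma(G)-\beta(G)\le H_{\chi(G)-1}-H_{\omega(G)-1}$.
\item[(b)] For every $k\ge3$ and $\varepsilon>0$ there is a graph $G$ with $\omega(G)=3$, $\chi(G)=k$, $\gamma(G)=H_{k-1}$ and $\frac32\le\beta(G)\le\frac32+\varepsilon$.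
\end{enumerate}
\end{theorem}

Since $H_2=\frac32$, part (b) says that the bound on the gap in part (a) is best possible up to an arbitrarily small $\varepsilon$ for $\omega=3$ and every $\chi\ge3$.

\begin{theorem}\label{thm:order}
Let $\Delta(n)$ be the supremum of $\gamma(G)-\beta(G)$ over all graphs $G$ on $n$ vertices. Then $\Delta(n)=(1+o(1))\ln n$.
\end{theorem}

By \eqref{eq:clique} and Theorem~\ref{thm:sharp}(a), both numbers lie between $H_{\omega-1}$ and $H_{\chi-1}$ (Section~\ref{sec:general}). A large gap needs a graph on which $\gamma$ is near the top of this range and $\beta$ is near the bottom. Two observations make this possible. GREEDY sees only the total weight of a set, so the Stepmother can distract it with water spread thinly over many buckets; a weighted analog of a clique then serves her as well as a clique (Section~\ref{sec:greedy}). A careful Cinderella first keeps the total amount of water bounded. Then only few buckets are nearly full, and what matters is the chromatic number of \emph{small} subgraphs (Section~\ref{sec:thresholds}). Sections~\ref{sec:graphs}--\ref{sec:order} construct graphs with both features and prove the three theorems.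

\medskip\noindent\textbf{Notation.} We write $t^+=\max(t,0)$. For a vertex set $D$, $N(D)$ is the set of vertices with a neighbor in $D$, and $N[D]=D\cup N(D)$; a subscript names the graph where needed. $G[Q]$ is the subgraph induced by $Q$, and $\alpha(G)$ is the independence number. The \emph{cone} $\widehat F$ over a graph $F$ is obtained by adding one vertex $z$ adjacent to all vertices of $F$; it has $\omega(\widehat F)=\omega(F)+1$ and $\chi(\widehat F)=\chi(F)+1$.

\section{Cliques and colorings}\label{sec:general}

We include a proof of \eqref{eq:clique}, because it is the model for the strategy against GREEDY and explains the constants in the upper bound.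

\begin{proof}[Proof of \eqref{eq:clique}]
Let $K$ be a clique with $r=\omega(G)$ vertices. Cinderella empties at most one bucket of $K$ per round. The Stepmother plays in two phases.

\emph{Filling.} Put $W_0=0$ and $W_{t+1}=((r-1)W_t+1)/r$. Then $1-W_{t+1}=(1-\frac1r)(1-W_t)$, so $W_t$ is nondecreasing and tends to $1$. The Stepmother ensures that after her move in round $t$ every bucket of $K$ holds at least $W_t$. At the start of round $t+1$ all buckets of $K$ except at most one, say $u$, hold at least $W_t$. She adds $W_{t+1}$ to $u$ and $W_{t+1}-W_t$ to each of the others, in total $rW_{t+1}-(r-1)W_t=1$.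

\emph{Retreating.} After round $T$ there are $r-1$ buckets of $K$ with at least $W_T$. She adds $\frac1{r-1}$ to each. At least $r-2$ of them survive Cinderella's move, she adds $\frac1{r-2}$ to each of $r-2$ survivors, and so on. In the end one bucket holds at least $W_T+H_{r-1}$, which tends to $1+H_{r-1}$ as $T\to\infty$.
\end{proof}

For the upper bound let $k=\chi(G)$. A bound on single buckets cannot be carried through an induction alone: a full bucket survives only if GREEDY empties a set that is at least as heavy, so one must also control pairs of independent sets, then triples, and so on. The retreat on $K_k$ tells us which bounds to expect. When $j$ buckets are left at the start of a round, each holds about $1+\frac1{k-1}+\dots+\frac1{j+1}$, so together they hold about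
\[
b_j=j\Bigl(1+\sum_{i=j+1}^{k-1}\frac1i\Bigr)\qquad(1\le j\le k-1).
\]
Note that $b_{k-1}=k-1$, $b_1=H_{k-1}$, and for $j\le k-2$
\begin{equation}\label{eq:bj}
\frac{j}{j+1}\,(1+b_{j+1})=\frac j{j+1}+j\Bigl(1+\sum_{i=j+2}^{k-1}\frac1i\Bigr)=b_j .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
If $k=1$, then $V$ is independent, a maximum weight independent set contains every nonempty bucket, all $x_v$ are $0$, and $\gamma(G)\le0=H_0$. Let $k\ge2$. We show by induction on the round that at the start of each round $x(V)\le k-1$, and $x(U)\le b_j$ whenever $1\le j\le k-1$ and $U$ is a union of $j$ independent sets. This holds when all buckets are empty. Assume it at the start of a round and let $S$ be the set that GREEDY empties. Then $y(S)\ge y(I)$ for every independent set $I$, so $y(S)\ge y(U')/i$ whenever $U'$ is a union of $i$ independent sets.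

Since $V$ is a union of $k$ independent sets, the new total is at most $(1-\frac1k)\,y(V)\le(1-\frac1k)k=k-1=b_{k-1}$. This gives the first bound and the case $j=k-1$. Let $j\le k-2$ and let $U$ be a union of $j$ independent sets. Then $U\cup S$ is a union of $j+1$ independent sets, so $y(U\cup S)\le1+b_{j+1}$, and by \eqref{eq:bj} the new content of $U$ is
\[
y(U\cup S)-y(S)\le\frac j{j+1}\,y(U\cup S)\le\frac j{j+1}\,(1+b_{j+1})=b_j .
\]
The case $j=1$, $U=\{v\}$ gives $x_v\le H_{k-1}$ in every round, for every choice among tied sets. Hence $\gamma(G)\le H_{k-1}$, and subtracting \eqref{eq:clique} gives the bound on the gap.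
\end{proof}

In particular $\beta(G)=\gamma(G)=H_{\omega(G)-1}$ whenever $\chi(G)=\omega(G)$, which contains \eqref{eq:perfect}.

\section{Fractional cliques defeat GREEDY}\label{sec:greedy}

The clique strategy used one property of $K$: Cinderella removes at most one of $r$ equal shares of the water. Against GREEDY a share need not be a single bucket.

\begin{example}\label{ex:wheel}
Let $G$ be the cone over $C_{2s}$, $s\ge2$, and let $V_1,V_2$ be the two classes of alternate vertices of the cycle. Suppose $z$ holds $W$ and every vertex of the cycle holds $W/s$. An independent set is either $\{z\}$ or has at most $s$ vertices on the cycle, so the maximum weight is $W$, attained by $\{z\}$, $V_1$ and $V_2$. Let the tie be broken in favor of $V_2$. Then $2W$ liters remain, and with her next liter the Stepmother restores the same picture with $W$ replaced by $(2W+1)/3$. Starting from empty buckets, $W$ runs through $\frac13,\frac59,\frac{19}{27},\dots$ and tends to $1$. At some point she abandons $V_2$ and adds $\frac12$ to $z$ and $\frac1{2s}$ to each vertex of $V_1$. Now $\{z\}$ and $V_1$ are tied at $W+\frac12$; let GREEDY empty $V_1$. The last liter goes to $z$, which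 then holds $W+\frac32$, close to $1+H_2$. This is the game on $K_3$, with $\{z\},V_1,V_2$ as the three buckets. GREEDY spent every move on buckets holding less than $2/s$ and never touched the one full bucket.
\end{example}

The example needs a weighting under which the classes $V_i$ are heaviest among all independent sets. Call $w\colon V(F)\to[0,\infty)$ a \emph{fractional clique} of $F$ if $w(I)\le1$ for every independent set $I$; the indicator function of a clique is one. Call $F$ \emph{$m$-tight} ($m\ge1$) if $V(F)$ has a partition into independent sets $V_1,\dots,V_m$ and $F$ has a fractional clique $w$ with $w(V_i)=1$ for all $i$. In any proper coloring each class has weight at most $1$, while $w(V(F))=m$; so an $m$-tight graph has $\chi(F)=m$.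

\begin{lemma}\label{lem:greedy}
Let $F$ be $m$-tight and let $G$ be $\widehat F$ together with any number of isolated vertices. For every $B<1+H_m$ the Stepmother has a strategy that causes an overflow whichever maximum weight independent set Cinderella empties in each round. Moreover $\chi(G)=m+1$ and $\gamma(G)=H_m$.
\end{lemma}

\begin{proof}
Example~\ref{ex:wheel} relied on the ties. To remove them, the Stepmother tilts the shares so that the class she wants emptied is strictly heaviest. Fix $\theta>0$, and put $a_i=1+i\theta$ and $s_j=a_0+\dots+a_j$ for $0\le i,j\le m$. For $W\ge0$ and $0\le j\le m$ let $\mathcal C(W,j)$ be the configuration in which $z$ holds $Wa_0=W$, each $v\in V_i$ with $1\le i\le j$ holds $Wa_iw(v)$, and all other buckets are empty. Its total is $Ws_j$, because $w(V_i)=1$.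

\emph{Claim: if $W>0$ and $j\ge1$, every move of GREEDY turns $\mathcal C(W,j)$ into $\mathcal C(W,j-1)$.} The set $V_j$ is independent of weight $Wa_j$. An independent set containing $z$ contains no vertex of $F$, so its weight is $W<Wa_j$. For any other independent set let $I$ be its part in $F$ and $w_i=w(I\cap V_i)$. Its weight is
\[
W\sum_{i=1}^ja_iw_i\le Wa_j\sum_{i=1}^jw_i\le Wa_j\,w(I)\le Wa_j .
\]
So the maximum weight is $Wa_j$. If $I$ attains it, the first inequality is an equality, which forces $w_i=0$ for $i<j$ because $a_i<a_j$; then $w_j=1=w(V_j)$. Thus $I$ contains every nonempty bucket of $V_j$ and no other nonempty bucket.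

\emph{Filling.} Put $W_0=0$ and $W_{t+1}=(W_ts_{m-1}+1)/s_m$. Since $s_m-s_{m-1}=a_m$,
\[
\frac1{a_m}-W_{t+1}=\frac{s_{m-1}}{s_m}\Bigl(\frac1{a_m}-W_t\Bigr),
\]
so $W_t$ increases to $1/a_m$. The game starts in $\mathcal C(W_0,m-1)$. From $\mathcal C(W_t,m-1)$ the Stepmother moves to $\mathcal C(W_{t+1},m)$: no bucket decreases, and the total grows by $W_{t+1}s_m-W_ts_{m-1}=1$. By the claim GREEDY answers with $\mathcal C(W_{t+1},m-1)$.

\emph{Retreating.} From $\mathcal C(W,j)$ with $W>0$ she can move to $\mathcal C(W+1/s_j,\,j)$ with exactly one liter, and for $j\ge1$ GREEDY answers with $\mathcal C(W+1/s_j,\,j-1)$. Starting from $\mathcal C(W_T,m-1)$ with $T\ge1$, she does this for $j=m-1,\dots,0$. After the last move $z$ holds $W_T+\sum_{j=0}^{m-1}1/s_j$.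

As $\theta\to0$ we have $a_m\to1$ and $s_j\to j+1$, so $1/a_m+\sum_{j=0}^{m-1}1/s_j\to1+H_m$. Given $B<1+H_m$, choose $\theta$ so that this sum exceeds $B$, and then $T$ so large that the final content of $z$ exceeds $B$. Hence $\gamma(G)\ge H_m$. Finally $\chi(G)=\chi(F)+1=m+1$, and Theorem~\ref{thm:sharp}(a) gives $\gamma(G)\le H_m$.
\end{proof}

The hypothesis $w(I)\le1$ prevents GREEDY from emptying more than one share. Without it the lemma fails: if $F$ has no edges, then $\widehat F$ is a star and $\gamma(\widehat F)\le H_1$, however $V(F)$ is partitioned. The vertex $z$ is the one share that consists of a single bucket, so that the water of the last share is concentrated; it is adjacent to all of $F$ so that it cannot be emptied along with a class. In Example~\ref{ex:wheel} we have $\omega=\chi=3$ and the lemma gives nothing beyond \eqref{eq:clique}. It becomes useful when $F$ is $m$-tight for large $m$ without containing large cliques.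

\section{Thresholds}\label{sec:thresholds}

We now give Cinderella a strategy that ignores thinly spread water. For a threshold $\tau\ge0$ the \emph{excess over $\tau$} of contents $y$ is $E_\tau(y)=\sum_v(y_v-\tau)^+$. Since $(s+a-\tau)^+\le(s-\tau)^++a$ for $a\ge0$, a move of the Stepmother increases $E_\tau$ by at most $1$. A move of Cinderella never increases it, and an emptied bucket has excess $0$.

The simplest case has two thresholds, $0$ and $1$. Suppose that $\chi(G)\le k$ and that every set of at most $2k$ vertices induces a $3$-colorable subgraph. In odd rounds Cinderella empties the heaviest class of a $k$-coloring. If the total is at most $2k$ before such a move, it is at most $2k-2$ after it and at most $2k$ two liters later; so the total never exceeds $2k$, and at most $2k$ buckets hold more than $1$. In even rounds she colors these buckets with three colors and empties the class of largest excess over $1$. If $E_1\le6$ before such a move, then $E_1\le4$ after it and $E_1\le6$ two liters later. So no bucket ever holds more than $7$, whatever $k$ is. If sets of $2k$ vertices need more than three colors but far fewer than $k$, the step can be repeated with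 thresholds $2,3,\dots$.

\begin{lemma}\label{lem:thresholds}
Let $\ell\ge1$ be an integer and let $c_0,\dots,c_\ell\ge1$ be real numbers. Suppose that $\chi(G)\le c_0$ and that for $1\le i\le\ell$ we have $\chi(G[Q])\le c_i$ whenever $|Q|\le(\ell+1)c_{i-1}$. Then $\beta(G)\le\ell-1+(\ell+1)c_\ell$.
\end{lemma}

\begin{proof}
The rounds have types $0,1,\dots,\ell,0,1,\dots$ in cyclic order. After the Stepmother's move let $Q_i=\{v:y_v>i\}$. In a round of type $i$, Cinderella colors $G[Q_i]$ with $\chi(G[Q_i])$ colors and empties a class with the largest excess over $i$ (she empties nothing if $Q_i=\emptyset$). All of $E_i$ lies on $Q_i$, so she removes at least the fraction $1/\chi(G[Q_i])$ of $E_i$.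

We show by induction on $i$ that $E_i\le(\ell+1)c_i$ at all times. First, $\chi(G[Q_i])\le c_i$ in every round. For $i=0$ this follows from $\chi(G)\le c_0$. For $i\ge1$ every $v\in Q_i$ contributes more than $1$ to $E_{i-1}$, so $|Q_i|\le(\ell+1)c_{i-1}$ by induction, and the hypothesis applies. Now follow $E_i$ in time. Up to Cinderella's first move of type $i$ at most $\ell+1\le(\ell+1)c_i$ liters have been added. If $E_i\le(\ell+1)c_i$ just before a move of type $i$, then $E_i\le(1-\frac1{c_i})(\ell+1)c_i=(\ell+1)(c_i-1)$ just after it. Until her next move of type $i$ exactly $\ell+1$ liters are added, so $E_i\le(\ell+1)c_i$ throughout.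

For $i=\ell$ we obtain $y_v\le\ell+(\ell+1)c_\ell$ for all $v$ in all rounds.
\end{proof}

The bound does not involve $c_0$. Some hypothesis on small subgraphs is necessary for this, since $\beta(K_k)\ge H_{k-1}$ by \eqref{eq:clique}.

\section{Tight graphs that are locally bipartite}\label{sec:graphs}

Lemmas~\ref{lem:greedy} and~\ref{lem:thresholds} ask for an $m$-tight graph whose small subgraphs have bounded chromatic number.

\begin{lemma}\label{lem:graphs}
For all integers $m\ge2$ and $g\ge3$ there is a graph $F=F_{m,g}$ such that
\begin{enumerate}
\item[(a)] $F$ is $m$-tight;
\item[(b)] every induced subgraph of $F$ on at most $g$ vertices is bipartite;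
\item[(c)] $F$ has at least one edge and maximum degree at most $256m^3$.
\end{enumerate}
\end{lemma}

The degree bound, which does not depend on $g$, is needed only in Section~\ref{sec:sharp}.

A sparse random graph $\Gamma$ can be made free of short cycles and of large independent sets. This gives (b) and a heavy fractional clique, but not a coloring whose classes are all \emph{maximum} independent sets. The tensor product supplies the coloring. Let $\Gamma\times K_m$ have vertex set $V(\Gamma)\times\{1,\dots,m\}$, with $(u,i)$ adjacent to $(u',j)$ if and only if $uu'\in E(\Gamma)$ and $i\ne j$. The second coordinate is a proper $m$-coloring with classes of size $|V(\Gamma)|$, and the first coordinate carries over the local structure of $\Gamma$. The classes have competitors: if $D$ is independent in $\Gamma$, then $D\times\{1,\dots,m\}$ together with $(V(\Gamma)\setminus N[D])\times\{1\}$ is independent in the product and has $|V(\Gamma)|+m|D|-|N[D]|$ vertices. So the classes can be maximum independent sets only if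
\begin{equation}\label{eq:expand}
|N_\Gamma[D]|\ge m|D|\qquad\text{for every independent set }D\text{ of }\Gamma .
\end{equation}
For $\Gamma=C_5$ one has $|N[D]|=3$ if $|D|=1$ and $|N[D]|=5$ if $|D|=2$, so \eqref{eq:expand} holds for $m=2$ and fails for $m=3$. Step~3 below shows that \eqref{eq:expand} is also sufficient, and Step~2 shows how to obtain it from a bound on the independence number.

We use Markov's inequality, $\Pr[X\ge a]\le\mathbb E[X]/a$ for a random variable $X\ge0$ and $a>0$, the union bound, and $1-p\le e^{-p}$.

\begin{proof}[Proof of Lemma~\ref{lem:graphs}]
\emph{Step 1: a graph $\Gamma_0$ with no cycle of length at most $g$, maximum degree at most $256m^2$, and $\alpha(\Gamma_0)<|V(\Gamma_0)|/m$.} Let $c=16m^2$, $M=32gc^g$ and $p=c/M\le1$. Take $M$ vertices and join each pair independently with probability $p$.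
\begin{itemize}
\item A cycle of length $i$ is given by a sequence of $i$ vertices and is present with probability $p^i$. So the expected number of cycles of length at most $g$ is at most $\sum_{i=3}^g(Mp)^i\le gc^g$, and with probability at least $\frac34$ there are at most $4gc^g=M/8$ of them.
\item The expected number of edges is at most $pM^2/2=cM/2$. With probability at least $\frac34$ there are at most $2cM$ edges. Then the degrees sum to at most $4cM$, and at most $4cM/(16c)=M/4$ vertices have degree greater than $16c$.
\item Let $k=\lceil M/(2m)\rceil$. Since $M\ge4m$ we have $k-1\ge M/(4m)$, so $p\binom k2\ge\frac12\cdot\frac{16m^2}M\cdot\frac M{2m}\cdot\frac M{4m}=M$. The probability that some $k$-set is independent is at most $2^M(1-p)^{\binom k2}\le(2/e)^M<\frac14$, as $M\ge5$.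
\end{itemize}
The three failure probabilities sum to less than $1$, so some graph has all three properties. Delete one vertex from each cycle of length at most $g$ and all vertices of degree greater than $16c=256m^2$. At most $M/8+M/4$ vertices are deleted, so the remaining graph $\Gamma_0$ has more than $M/2$ vertices, and $\alpha(\Gamma_0)<M/(2m)<|V(\Gamma_0)|/m$.

\emph{Step 2: a nonempty induced subgraph $\Gamma$ of $\Gamma_0$ satisfying \eqref{eq:expand}.} We remove the worst violation together with its neighborhood. Among the independent sets of $\Gamma_0$, including $\emptyset$, let $D_0$ maximize $\phi(D)=m|D|-|N_{\Gamma_0}[D]|$; then $\phi(D_0)\ge\phi(\emptyset)=0$. Let $\Gamma=\Gamma_0-N_{\Gamma_0}[D_0]$. If $\Gamma$ were empty, then $m|D_0|\ge|N_{\Gamma_0}[D_0]|=|V(\Gamma_0)|$, contradicting $\alpha(\Gamma_0)<|V(\Gamma_0)|/m$. Let $D$ be independent in $\Gamma$. It avoids $N_{\Gamma_0}[D_0]$, so $D_0\cup D$ is independent in $\Gamma_0$, and $N_{\Gamma_0}[D_0\cup D]$ is the disjoint union of $N_{\Gamma_0}[D_0]$ and $N_\Gamma[D]$. Therefore $\phi(D_0\cup D)=\phi(D_0)+m|D|-|N_\Gamma[D]|$, and the choice of $D_0$ gives \eqref{eq:expand}.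

\emph{Step 3: $F=\Gamma\times K_m$.} Let $V_i=V(\Gamma)\times\{i\}$ and $w\equiv1/|V(\Gamma)|$, so each $V_i$ is independent with $w(V_i)=1$.

(a) Let $I$ be independent in $F$. Put $I_i=\{u:(u,i)\in I\}$ and $U=\bigcup_iI_i$, and let $D$ be the set of vertices lying in at least two of the $I_i$. Suppose $u\in D$ is adjacent in $\Gamma$ to some $u'\in U$, say $u'\in I_j$. Choose $i\ne j$ with $u\in I_i$; then $(u,i)$ and $(u',j)$ are adjacent vertices of $I$, a contradiction. So $N_\Gamma(D)\cap U=\emptyset$. Since $D\subseteq U$, the set $D$ is independent, and $U\setminus D\subseteq V(\Gamma)\setminus N_\Gamma[D]$. Each vertex of $U\setminus D$ accounts for one vertex of $I$ and each vertex of $D$ for at most $m$, so by \eqref{eq:expand}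
\[
|I|\le|U\setminus D|+m|D|\le|V(\Gamma)|-|N_\Gamma[D]|+m|D|\le|V(\Gamma)|,
\]
that is, $w(I)\le1$.

(b) The projection $(u,i)\mapsto u$ maps edges to edges. The image of a set $Q$ of at most $g$ vertices induces a subgraph of $\Gamma$ on at most $g$ vertices, which is a forest since $\Gamma$ has no cycle of length at most $g$. Giving $(u,i)\in Q$ the color of $u$ in a proper $2$-coloring of this forest properly colors $F[Q]$.

(c) The degree of $(u,i)$ is $(m-1)\deg_\Gamma(u)\le256m^3$. By \eqref{eq:expand} with $D=\{u\}$, every vertex $u$ of $\Gamma$ has a neighbor $u'$, and $(u,1)$ is adjacent to $(u',2)$.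
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Let $G$ be the cone over $F_{m,2m+2}$. By Lemma~\ref{lem:greedy}, $\gamma(G)\ge H_m$ for every tie-breaking rule, and $\chi(G)=m+1$. If $|Q|\le2(m+1)$, then $G[Q\setminus\{z\}]$ is bipartite by Lemma~\ref{lem:graphs}(b), so $\chi(G[Q])\le3$. Lemma~\ref{lem:thresholds} with $\ell=1$, $c_0=m+1$ and $c_1=3$ gives $\beta(G)\le6$. Thus $\gamma(G)-\beta(G)\ge H_m-6$, which tends to infinity with $m$.
\end{proof}

\section{Clique number three}\label{sec:sharp}

The cone over $F_{m,g}$ has clique number $3$, so \eqref{eq:clique} gives only $\beta\ge\frac32$. To come within $\varepsilon$ of this value, Cinderella lowers the threshold to $\varepsilon$. The buckets of $F$ above the threshold split into two independent sets $A$ and $A'$, and she would like to treat $A$, $A'$, $\{z\}$ as the three buckets of $K_3$, where emptying the fullest keeps the total at most $b_2=2$ and each bucket at most $b_1=\frac32$ (Section~\ref{sec:general} with $k=3$). The difficulty is that she can no longer give up every second round to control the total water in $F$. Two devices resolve it. When she empties $A$, she also empties the part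 of a class $V_i$ that has no neighbor in $A$; bounded degree ensures that little water is out of reach. When she empties $z$ she can empty nothing else, so she never does this twice in a row; this costs nothing, because one round after being emptied $z$ holds at most one liter.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Put $m=k-1\ge2$, $d=256m^3$ and $L=d+2\ge m$, and let $g$ be an integer with $g\ge\max(3,(2L+2)/\varepsilon)$; this choice is possible because $d$ does not depend on $g$. Let $F=F_{m,g}$ with classes $V_1,\dots,V_m$, and $G=\widehat F$. The graph $F$ has an edge and, since $g\ge3$, no triangle. So $\omega(G)=3$ and $\beta(G)\ge H_2=\frac32$ by \eqref{eq:clique}. Lemma~\ref{lem:greedy} gives $\chi(G)=k$ and $\gamma(G)=H_{k-1}$. It remains to show $\beta(G)\le\frac32+\varepsilon$.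

\emph{The strategy.} After the Stepmother's move let $e_v=(y_v-\varepsilon)^+$ and $Q=\{v\in V(F):y_v>\varepsilon\}$. We show in (i) that $|Q|\le g$, so that $F[Q]$ is bipartite. Partition $Q$ into independent sets $A,A'$ with $e(A)\ge e(A')$. Cinderella has two kinds of moves.
\begin{itemize}
\item In a \emph{$z$-round} she empties $\{z\}$.
\item In an \emph{$F$-round} she empties $S=A\cup(V_i\setminus N_F[A])$, where $i$ maximizes $y(V_i\setminus N_F[A])$. Both parts of $S$ are independent and no edge joins them.
\end{itemize}
She plays a $z$-round if $e_z>e(A)$ and the previous round, if there was one, was not a $z$-round. Otherwise she plays an $F$-round.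

\emph{(i) The water in $F$.} Consider an $F$-round in which $|Q|\le g$, and let $Y=y(V(F))$ and $a=y(A)$. Every $u\in N_F(A)$ has $y_u\le\varepsilon+e_u$. Since $A$ is independent, $u\notin A$, so $e_u>0$ only if $u\in A'$. Moreover $|N_F(A)|\le d|A|$, and $\varepsilon|A|\le a$ because $A\subseteq Q$. Hence
\[
y(N_F(A))\le\varepsilon d|A|+e(A')\le da+e(A)\le(d+1)a ,
\]
and $y(V(F)\setminus N_F[A])\ge(Y-La)^+$. The best of the $m$ classes holds at least the fraction $1/m\ge1/L$ of this, so
\[
y(S)\ge a+\frac1m\,(Y-La)^+\ge a+\frac1L\,(Y-La)=\frac YL .
\]
We show by induction that the content of $F$ is at most $2L$ after each $F$-round and at most $2L+1$ after each $z$-round, and that $|Q|\le g$ in every round. By induction the content of $F$ at the start of the round is at most $2L+1$, so $y(V(F))\le2L+2$ and $|Q|\le(2L+2)/\varepsilon\le g$; the move is well defined. If it is an $F$-round, at most $(1-\frac1L)(2L+2)=2L-\frac2L\le2L$ remains in $F$. If it is a $z$-round, it is the first round or follows an $F$-round, so it started with at most $2L$ in $F$ and ends with at most $2L+1$.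

\emph{(ii) The excess.} We show by induction that at the start of each round $E_\varepsilon(x)\le2$ and $(x_v-\varepsilon)^+\le\frac32$ for every vertex $v$ of $G$. Assume this at the start of a round, and after the Stepmother's move let $\xi=e(A)$, $\xi'=e(A')$ and $\zeta=e_z$. Then $\xi\ge\xi'$ and $\xi+\xi'+\zeta=E_\varepsilon(y)\le3$. Among three nonnegative numbers with sum at most $3$, the two smaller ones have sum at most $2$ (two thirds of the total), and the middle one is at most $\frac32$ (it is at most the average of the two larger ones).
\begin{itemize}
\item \emph{$z$-round.} Here $\zeta>\xi\ge\xi'$. The remaining excess is $\xi+\xi'\le2$, and each bucket has excess at most $\xi\le\frac32$.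
\item \emph{$F$-round with $\xi\ge\zeta$.} Now $\xi$ is the largest of the three numbers and $A\subseteq S$. The remaining excess is at most $\xi'+\zeta\le2$, and each bucket has excess at most $\max(\xi',\zeta)\le\frac32$.
\item \emph{$F$-round with $\xi<\zeta$.} By the rule the previous round was a $z$-round. So $x_z=0$, $y_z\le1$ and $\zeta\le1$. Since $\xi'\le\xi<\zeta$, the remaining excess is at most $\xi'+\zeta\le2$, and each bucket has excess at most $\zeta\le1$.
\end{itemize}
Hence $x_v\le\frac32+\varepsilon$ for all $v$ at the start of every round, and $\beta(G)\le\frac32+\varepsilon$.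
\end{proof}

The degree bound entered only through $|N_F(A)|\le d|A|$. The vertex $z$ shows what happens without it: its neighborhood is all of $F$, and a move that empties $z$ removes no water from $F$.

\section{The largest gap on $n$ vertices}\label{sec:order}

The upper bound in Theorem~\ref{thm:order} is immediate. Comparing sums with the integral of $1/t$ gives $\ln(r+1)\le H_r$ and $H_{r-1}\le1+\ln r$ for $r\ge1$. By Theorem~\ref{thm:sharp}(a), every $n$-vertex graph has
\begin{equation}\label{eq:upper}
\gamma(G)-\beta(G)\le H_{\chi(G)-1}\le H_{n-1}\le1+\ln n .
\end{equation}

The graphs of Theorem~\ref{thm:disproof} are far too large to match this. There $\Gamma$ has minimum degree at least $m-1$ by \eqref{eq:expand} and no cycle of length at most $2m+2$, so the paths of length $m+1$ from a fixed vertex have distinct ends, and $n\ge(m-2)^{m+1}$. For $m\ge5$ this gives $m\le\ln n$ and $\gamma(G)=H_m\le1+\ln\ln n$. To reach $\ln n$ we need $m$-tight graphs on $m^{1+\delta}$ vertices, with classes of size only $N\approx m^\delta$. A random $m$-partite graph provides them. Tightness with the uniform weight requires every vertex to have a neighbor in every other class.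 For a given vertex and class this fails with probability $(1-p)^N$, and there are polynomially many such pairs, which suggests an edge probability $p$ of order $(\ln m)/N$. A set of $t$ vertices then has average degree of order at most $tp$. For $t\approx m$ this is not bounded, but it is smaller than $t$ by a power of $m$. So each threshold in Lemma~\ref{lem:thresholds} divides the number of colors by a power of $m$, and $O(1/\delta)$ thresholds bring it down to a constant.

Fix $\delta\in(0,1)$ and put
\[
\eta=\frac\delta{12},\qquad\ell=\Bigl\lceil\frac4\delta\Bigr\rceil,\qquad K=\frac4\eta+2 .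
\]
For an integer $m\ge3$ let $N=\lceil m^\delta\rceil\le2m^\delta$, $n_0=mN\le2m^{1+\delta}\le m^3$, $p=32(\ln m)/N$, and
\[
R_t=\frac2\eta+2tp\,n_0^{\eta}\quad(t>0),\qquad\lambda=4(\ell+1)\,p\,n_0^\eta .
\]
Since $N\ge m^\delta$ and $n_0^\eta\le m^{3\eta}=m^{\delta/4}$, we have $\lambda\le128(\ell+1)(\ln m)\,m^{-3\delta/4}$. So there is $m_0=m_0(\delta)\ge3$ such that for all $m\ge m_0$
\begin{equation}\label{eq:large}
p\le1\qquad\text{and}\qquad\lambda\le m^{-\delta/2}\le\tfrac12 .
\end{equation}

\begin{lemma}\label{lem:random}
For every $m\ge m_0$ there is a graph $F$ whose vertex set is partitioned into independent sets $V_1,\dots,V_m$ of size $N$ such that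
\begin{enumerate}
\item[(P1)] every independent set of $F$ has at most $N$ vertices;
\item[(P2)] every set of $t\ge1$ vertices of $F$ spans fewer than $R_tt$ edges.
\end{enumerate}
\end{lemma}

\begin{proof}
Join each pair of vertices in different classes independently with probability $p$.

\emph{Property (P1).} If (P1) fails, there is an independent set $I$ with $|I|=N+1$. Let $V_i$ be a class with $q=|I\cap V_i|$ maximum, and let $b=N+1-q\ge1$. The difficulty is that pairs inside a class cost nothing. If $I$ lies mostly in $V_i$, it contains few pairs that could be edges, but there are also few choices for $I$; otherwise $I$ contains quadratically many such pairs.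

\emph{Case $b\le N/2$.} There are $m$ choices for $i$, at most $n_0^{\,b}$ for $I\setminus V_i$, and $\binom N{N+1-b}=\binom N{b-1}\le N^{b-1}$ for $I\cap V_i$. The $b(N+1-b)\ge bN/2$ pairs between the two sets are all non-edges with probability at most $e^{-pbN/2}=m^{-16b}$. Using $N\le n_0\le m^3$, the probability of this case is at most
\[
\sum_{b\ge1}m\cdot m^{6b}\cdot m^{-16b}\le2m^{-9}.
\]

\emph{Case $b>N/2$.} The classes can be split into two groups, each containing at least $(N+1)/4$ vertices of $I$. If $q\ge(N+1)/4$, take $V_i$ against the other classes, which contain $b>N/2\ge(N+1)/4$ vertices of $I$. Otherwise every class contains fewer than $(N+1)/4$ vertices of $I$. Add classes to the first group one at a time until it first contains at least $(N+1)/4$ vertices of $I$; it then contains fewer than $(N+1)/2$, and the other classes contain more than $(N+1)/2$. So there are two sets of size $r=\lceil(N+1)/4\rceil$, no class meeting both, with no edge between them. There are at most $n_0^{2r}$ such pairs of sets, each with $r^2$ potential edges, and $pr\ge pN/4=8\ln m$. The probability of this case is at most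
\[
n_0^{2r}e^{-pr^2}\le(m^6m^{-8})^r\le m^{-2}.
\]

\emph{Property (P2).} Fix an integer $t\ge1$ and let $R=R_t$, $s=\lceil Rt\rceil$. A $t$-set violates (P2) if it spans at least $s$ edges. Any $s$ given pairs are all edges with probability at most $p^s$. We use $\binom as\le(ea/s)^s$, which follows from $s!\ge(s/e)^s$, with $a=\binom t2\le t^2/2$ and $s\ge Rt$. The expected number of violating $t$-sets is at most
\[
\binom{n_0}t\binom{\binom t2}sp^s\le n_0^{\,t}\Bigl(\frac{etp}{2R}\Bigr)^s\le n_0^{\,t}\,n_0^{-\eta s}\le n_0^{\,t}\,n_0^{-2t}=n_0^{-t}.
\]
The two terms of $R_t$ are made for the last two inequalities: $R\ge2tpn_0^\eta$ gives $\frac{etp}{2R}\le\frac e4n_0^{-\eta}\le n_0^{-\eta}$, and $R\ge2/\eta$ gives $\eta s\ge\eta Rt\ge2t$. Summing over $t\ge1$, (P2) fails with probability at most $1/(n_0-1)\le2/m$.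

For $m\ge3$ we have $2m^{-9}+m^{-2}+2/m<1$, so some $F$ has both properties.
\end{proof}

We recall how sparsity yields colorings. If $D>0$ and every nonempty induced subgraph of a graph has a vertex of degree less than $D$, then the graph has chromatic number at most $\lceil D\rceil\le D+1$: remove such vertices one at a time and color them in reverse order, so that each vertex has at most $\lceil D\rceil-1$ neighbors colored before it.

\begin{proof}[Proof of Theorem~\ref{thm:order}]
Fix $\delta\in(0,1)$, let $n\ge3m_0^{1+\delta}$, and let $m\ge m_0$ be the largest integer with $3m^{1+\delta}\le n$. Take $F$ from Lemma~\ref{lem:random}. Its cone has $mN+1\le3m^{1+\delta}\le n$ vertices; add isolated vertices to obtain a graph $G$ on exactly $n$ vertices. By (P1) the weight $w\equiv1/N$ shows that $F$ is $m$-tight, so $\gamma(G)=H_m$ and $\chi(G)=m+1$ by Lemma~\ref{lem:greedy}.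

Let $t>0$ be real and let $Q\subseteq V(G)$ with $|Q|\le t$. A nonempty set $T\subseteq Q\cap V(F)$ spans fewer than $R_{|T|}|T|\le R_t|T|$ edges, by (P2) and because $R_t$ increases with $t$. So $F[T]$ has average degree less than $2R_t$ and hence a vertex of degree less than $2R_t$. Therefore $Q\cap V(F)$ can be colored with at most $2R_t+1$ colors. One more color serves $z$ and the isolated vertices:
\begin{equation}\label{eq:local}
\chi(G[Q])\le2R_t+2\qquad\text{whenever }|Q|\le t .
\end{equation}
Define $c_0=m+1$ and $c_i=2R_{(\ell+1)c_{i-1}}+2$ for $1\le i\le\ell$. By \eqref{eq:local} these numbers satisfy the hypotheses of Lemma~\ref{lem:thresholds}. By the definitions of $R_t$, $\lambda$ and $K$ we have $c_i=\lambda c_{i-1}+K$. With \eqref{eq:large} and $\ell\delta/2\ge2$,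
\[
c_\ell=\lambda^\ell(m+1)+K(1+\lambda+\dots+\lambda^{\ell-1})\le\frac{m+1}{m^2}+2K\le2K+1 .
\]
Hence $\beta(G)\le C_\delta:=\ell-1+(\ell+1)(2K+1)$, a number that depends only on $\delta$.

By the choice of $m$ we have $3(m+1)^{1+\delta}>n$, so
\[
\Delta(n)\ge H_m-C_\delta\ge\ln(m+1)-C_\delta\ge\frac{\ln n-\ln3}{1+\delta}-C_\delta .
\]
Thus $\liminf_{n\to\infty}\Delta(n)/\ln n\ge1/(1+\delta)$ for every $\delta\in(0,1)$, while \eqref{eq:upper} gives $\limsup_{n\to\infty}\Delta(n)/\ln n\le1$. Therefore $\Delta(n)=(1+o(1))\ln n$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{The Cinderella game on holes and anti-holes},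
\texttt{https://kam.mff.cuni.cz/\allowbreak conferences/\allowbreak wg2011/\allowbreak files/\allowbreak slides/\allowbreak bucketgame.pdf}
\end{thebibliography}
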